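\title{Polynomial identities of $\mathfrak{sl}_2$ and two filtrations of $\operatorname{Aut}F_n$}

\begin{abstract}
The automorphism group of a free group $F_n$ carries the Andreadakis--Johnson filtration $\mathcal A_n(k)$, defined by the action on the nilpotent quotients of $F_n$, and a filtration $\mathcal D_n(k)$, defined by the action on the universal $\mathrm{SL}_2$-representation ring modulo powers of the ideal of the trivial representation. It has been conjectured that the two filtrations coincide for $n\ge 3$. We show that $\mathcal A_n(k)=\mathcal D_n(k)$ if and only if $k\le 4$, that the index is infinite for $k\ge 5$, and that no term $\mathcal D_n(m)$ is contained in $\mathcal A_n(6)$. The reason is that $\mathcal D_n$ detects Lie elements only modulo the polynomial identities of $\mathfrak{sl}_2$, and the first such identity has degree $5$.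
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $n\ge 3$, let $F_n$ be the free group with basis $x_1,\dots,x_n$, and let $H=F_n^{\mathrm{ab}}$ and $H_{\mathbb Q}=H\otimes_{\mathbb Z}\mathbb Q$. We write $[g,h]=ghg^{-1}h^{-1}$ in groups and $[s,t]=st-ts$ in rings, and we compose automorphisms as functions. Let $\Gamma_1=F_n$, $\Gamma_{k+1}=[\Gamma_k,F_n]$ be the lower central series. The \emph{Andreadakis--Johnson filtration} of $\operatorname{Aut}F_n$ is
\[
\mathcal A_n(k)=\ker\bigl(\operatorname{Aut}F_n\to\operatorname{Aut}(F_n/\Gamma_{k+1})\bigr),\qquad k\ge1 .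
\]
It records how deep into the nilpotent quotients of $F_n$ one must look to tell an automorphism from the identity; $\mathcal A_n(1)$ is the group of automorphisms acting trivially on $H$.

A second filtration comes from representations. The \emph{universal $\mathrm{SL}_2$-representation ring} $\mathfrak R$ of $F_n$ over $\mathbb Q$ is the commutative $\mathbb Q$-algebra generated by symbols $a_{ij}(x)$, for $x\in F_n$ and $1\le i,j\le2$, subject to
\[
a_{ij}(1)=\delta_{ij},\qquad a_{ij}(xy)=\sum_{l}a_{il}(x)a_{lj}(y),\qquad a_{11}(x)a_{22}(x)-a_{12}(x)a_{21}(x)=1 .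
\]
The relations say that $M(x)=(a_{ij}(x))$ defines a homomorphism $M\colon F_n\to\mathrm{SL}_2(\mathfrak R)$ and that it is universal: for a commutative $\mathbb Q$-algebra $S$, algebra maps $\mathfrak R\to S$ correspond to homomorphisms $F_n\to\mathrm{SL}_2(S)$, hence to $n$-tuples of elements of $\mathrm{SL}_2(S)$. The group $\operatorname{Aut}F_n$ acts on $\mathfrak R$ by $a_{ij}(x)^\sigma=a_{ij}(\sigma(x))$ and preserves the ideal
\[
J=\bigl(a_{ij}(x)-\delta_{ij}\;:\;x\in F_n,\ 1\le i,j\le 2\bigr)
\]
and its powers. Put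
\[
\mathcal D_n(k)=\ker\bigl(\operatorname{Aut}F_n\to\operatorname{Aut}(J/J^{k+1})\bigr),\qquad k\ge1 .
\]
Geometrically, $\mathfrak R$ is the ring of functions on the variety of $\mathrm{SL}_2$-representations of $F_n$, the ideal $J$ consists of the functions vanishing at the trivial representation, and $\mathcal D_n(k)$ consists of the automorphisms that agree with the identity to order $k$ at that point.

The following facts are known for $n\ge3$. The ring $\mathfrak R$ is an integral domain, $\bigcap_kJ^k=0$, and
\[
J^k/J^{k+1}\cong\bigoplus_{e_{11}+e_{12}+e_{21}=k}S^{e_{11}}H_{\mathbb Q}\otimes S^{e_{12}}H_{\mathbb Q}\otimes S^{e_{21}}H_{\mathbb Q}.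
\]
One has $[\mathcal D_n(k),\mathcal D_n(l)]\subset\mathcal D_n(k+l)$, and each quotient $\mathcal D_n(k)/\mathcal D_n(k+1)$ is torsion-free abelian of finite rank. Finally, $\mathcal A_n(k)\subset\mathcal D_n(k)$ for all $k$, with equality for $1\le k\le4$. The conjecture posed in \cite{OWR} is that
\[
\mathcal A_n(k)=\mathcal D_n(k)\quad\text{for every }k\ge1 .
\]

The guess is a natural one. The filtration $\mathcal A_n$ has the same formal properties as $\mathcal D_n$ (Lemma~\ref{lem:tau}), and the two agree for four steps. Moreover $\mathrm{SL}_2$ loses no information about $F_n$: since $\mathrm{SL}_2(\mathbb Z)$ contains a free group of rank $n$, the map $M$ is injective, and then $\bigcap_kJ^k=0$ gives $\bigcap_k\mathcal D_n(k)=1$ (by Lemma~\ref{lem:reduce}).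

There is also a warning. Replace $\mathrm{SL}_2$ by $\mathrm{GL}_1$. The representation ring is then the group algebra $\mathbb Q[H]$ and $J$ is its augmentation ideal. Automorphisms act through $H$, and $J/J^2\cong H_{\mathbb Q}$, so every term of the analogous filtration equals $\mathcal A_n(1)$. Already for $k=2$ this differs from $\mathcal A_n(k)$: conjugation by $x_1$ lies in $\mathcal A_n(1)$ and not in $\mathcal A_n(2)$. Near the trivial representation one sees the Lie algebra of the target group, and the Lie algebra of $\mathrm{GL}_1$ satisfies the identity $[x,y]=0$ of degree $2$. The Lie algebra $\mathfrak{sl}_2$ satisfies the identity $[x,[[x,y],[x,z]]]=0$ of degree $5$, and the same thing happens at $k=5$.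

\begin{theorem}\label{thm:main}
Let $n\ge3$. For every $k\ge5$ we have $\mathcal A_n(k)\subsetneq\mathcal D_n(k)$, and $\mathcal D_n(k)/\mathcal A_n(k)$ contains an element of infinite order. Thus $\mathcal A_n(k)=\mathcal D_n(k)$ if and only if $k\le4$.
\end{theorem}

So the conjecture is false for every $n\ge3$, and the index is infinite for every $k\ge5$. The discrepancy cannot be repaired by renumbering the terms: the two filtrations are not even cofinal.

\begin{theorem}\label{thm:cofinal}
Let $n\ge3$. Then $\mathcal D_n(m)\not\subset\mathcal A_n(6)$ for every $m\ge1$. If $n\ge4$, then $\mathcal D_n(m)\not\subset\mathcal A_n(5)$ for every $m\ge1$.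
\end{theorem}

We do not settle whether $\mathcal D_3(m)\subset\mathcal A_3(5)$ for some large $m$.

Both theorems rest on a description of $\mathcal D_n(k)$ in Lie terms. Let $\hat T=\mathbb Q\langle\langle\xi_1,\dots,\xi_n\rangle\rangle$ be the algebra of formal power series in noncommuting variables. Let $L=\bigoplus_{j\ge1}L_j\subset\hat T$ be the free Lie $\mathbb Q$-algebra on the $\xi_i$, that is, the Lie subalgebra that they generate, graded by degree, and let $\hat L=\prod_jL_j$. Define
\[
\mu\colon F_n\to\hat T^\times,\quad\mu(x_i)=e^{\xi_i},\qquad\qquad\lambda(u)=\log\mu(u),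
\]
and let $\lambda_j(u)$ be the degree-$j$ part of $\lambda(u)$. Then $\lambda(u)\in\hat L$, as recalled in Section~\ref{sec:reduce}. An element $f\in L$ is a \emph{polynomial identity of $\mathfrak{sl}_2$} if $f(X_1,\dots,X_n)=0$ for all traceless rational $2\times2$ matrices $X_1,\dots,X_n$. The identities form a graded ideal $I=\bigoplus_jI_j$ of $L$.

\begin{theorem}\label{thm:descr}
An automorphism $\sigma$ of $F_n$ lies in $\mathcal D_n(k)$ if and only if $\lambda_j(x_i^{-1}\sigma(x_i))\in I_j$ for all $i$ and all $j\le k$.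
\end{theorem}

For comparison, $\sigma\in\mathcal A_n(k)$ if and only if all these $\lambda_j(x_i^{-1}\sigma(x_i))$ are $0$.

Section~\ref{sec:reduce} turns both filtrations of $\operatorname{Aut}F_n$ into filtrations of $F_n$. Section~\ref{sec:id} studies the identities of degree at most $5$ and works out the first counterexample by hand. Section~\ref{sec:exp} proves Theorem~\ref{thm:descr}, Section~\ref{sec:cofinal} proves Theorem~\ref{thm:cofinal} and Theorem~\ref{thm:main} for $k\ge6$, and Section~\ref{sec:five} treats $k=5$. The proofs do not rely on the known facts listed above; the inclusion $\mathcal A_n(k)\subset\mathcal D_n(k)$ and the equality for $k\le4$ are recovered on the way.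

\section{Two filtrations of the free group}\label{sec:reduce}

The counterpart of $\Gamma_k$ on the side of representations is the normal subgroup
\[
G_k=\{u\in F_n: M(u)\equiv\mathrm{Id}\bmod J^k\}=\ker\bigl(F_n\to\mathrm{SL}_2(\mathfrak R/J^k)\bigr).
\]
By the definition of $J$, $G_1=F_n$.

\begin{lemma}\label{lem:reduce}
Let $\sigma\in\operatorname{Aut}F_n$ and $k\ge1$. Then $\sigma\in\mathcal A_n(k)$ if and only if $x_i^{-1}\sigma(x_i)\in\Gamma_{k+1}$ for all $i$, and $\sigma\in\mathcal D_n(k)$ if and only if $x_i^{-1}\sigma(x_i)\in G_{k+1}$ for all $i$.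
\end{lemma}

\begin{proof}
The first statement holds because the classes of the $x_i$ generate $F_n/\Gamma_{k+1}$. For the second, note that the algebra $\mathfrak R$ is generated by the entries of $M(x_1),\dots,M(x_n)$, since $M(x_i^{-1})$ is the adjugate matrix of $M(x_i)$. The ideal $J$ is the kernel of the map $\mathfrak R\to\mathbb Q$ given by the trivial representation, so $\mathfrak R/J^{k+1}=\mathbb Q\oplus J/J^{k+1}$. Hence $\sigma\in\mathcal D_n(k)$ if and only if the algebra automorphism of $\mathfrak R/J^{k+1}$ induced by $\sigma$ fixes the generators, that is, $M(\sigma(x_i))\equiv M(x_i)\bmod J^{k+1}$ for all $i$. Multiplying by the invertible matrix $M(x_i)^{-1}$ gives the claim.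
\end{proof}

One formula governs all commutators in this paper. For units $g,h$ of an associative ring,
\begin{equation}\label{eq:comm}
ghg^{-1}h^{-1}-1=(gh-hg)\,g^{-1}h^{-1}=[\,g-1,\,h-1\,]\;g^{-1}h^{-1}.
\end{equation}
Applied to $g=M(u)$ and $h=M(v)$ with $u\in G_p$, $v\in G_q$, it gives
\begin{equation}\label{eq:commG}
[u,v]\in G_{p+q},\qquad M([u,v])-\mathrm{Id}\equiv[\,M(u)-\mathrm{Id},\,M(v)-\mathrm{Id}\,]\bmod J^{p+q+1}.
\end{equation}
By induction $\Gamma_k\subset G_k$, and Lemma~\ref{lem:reduce} yields $\mathcal A_n(k)\subset\mathcal D_n(k)$.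

To disprove the reverse inclusion we must certify that an element does \emph{not} lie in $\Gamma_k$. The tool for this is the expansion $\mu$. Let $\hat T_{\ge k}$ be the ideal of series all of whose terms have degree at least $k$, and let $\hat L_{\ge k}=\hat L\cap\hat T_{\ge k}$. We use two standard facts.

\emph{The Baker--Campbell--Hausdorff formula} (BCH). For $\alpha,\beta\in\hat L$, the series $\log(e^\alpha e^\beta)$ equals $\alpha+\beta$ plus a rational series of iterated brackets, each containing both $\alpha$ and $\beta$. In particular $\lambda(u)\in\hat L$ for all $u\in F_n$, and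
\begin{equation}\label{eq:bch}
\log(e^\alpha e^\beta)\equiv\alpha+\beta\bmod\hat L_{\ge p+q}\qquad(\alpha\in\hat L_{\ge p},\ \beta\in\hat L_{\ge q}).
\end{equation}

\emph{The theorem of Magnus and Witt} (\cite[\S5.7]{MKS}, \cite[Ch.~II, \S5]{Bou}). Let $\mu_0\colon F_n\to\hat T^\times$ be given by $x_i\mapsto1+\xi_i$. Then $u\in\Gamma_k$ if and only if $\mu_0(u)-1\in\hat T_{\ge k}$.

The continuous algebra map $\xi_i\mapsto e^{\xi_i}-1$ carries $\mu_0$ to $\mu$; it and its inverse $\xi_i\mapsto\log(1+\xi_i)$ preserve every $\hat T_{\ge k}$. Also $z$ and $\log(1+z)$ have the same term of lowest degree. Therefore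
\begin{equation}\label{eq:magnus}
u\in\Gamma_k\iff\mu(u)-1\in\hat T_{\ge k}\iff\lambda(u)\in\hat L_{\ge k},
\end{equation}
and for $u\in\Gamma_k$ the degree-$k$ part of $\mu(u)-1$ is $\lambda_k(u)$. With Lemma~\ref{lem:reduce} this gives the description of $\mathcal A_n(k)$ stated after Theorem~\ref{thm:descr}. Formula \eqref{eq:comm}, applied to $\mu(u)$ and $\mu(v)$, gives
\begin{equation}\label{eq:lead}
[u,v]\in\Gamma_{p+q},\qquad\lambda_{p+q}([u,v])=[\lambda_p(u),\lambda_q(v)]\qquad(u\in\Gamma_p,\ v\in\Gamma_q).
\end{equation}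
Finally $\lambda(u^j)=j\lambda(u)$ for $j\in\mathbb Z$, because $\mu(u^j)=e^{j\lambda(u)}$.

\begin{lemma}\label{lem:realize}
Let $m\ge1$ and let $r\in L_m$ involve only $\xi_1,\xi_2,\xi_3$. There are an integer $N\ge1$ and an element $v\in\Gamma_m\cap\langle x_1,x_2,x_3\rangle$ with $\lambda_m(v)=Nr$.
\end{lemma}

\begin{proof}
The element $r$ is a rational combination of $m$-fold brackets of $\xi_1,\xi_2,\xi_3$; choose $N$ to clear the denominators. By \eqref{eq:lead}, each such bracket is $\lambda_m$ of the group commutator of the same shape in $x_1,x_2,x_3$, which lies in $\Gamma_m$. By \eqref{eq:bch}, $\lambda_m$ is additive on $\Gamma_m$, so a product of powers of these commutators will do.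
\end{proof}

\section{Identities of $\mathfrak{sl}_2$ in low degree and a first counterexample}\label{sec:id}

Let $X,Y,Z$ be traceless $2\times2$ matrices over a commutative $\mathbb Q$-algebra, and put $\langle X,Y\rangle=\operatorname{tr}(XY)$. By the Cayley--Hamilton theorem $X^2=-\det X\cdot\mathrm{Id}=\frac12\langle X,X\rangle\,\mathrm{Id}$. Replacing $X$ by $X+Y$ gives $XY+YX=\langle X,Y\rangle\,\mathrm{Id}$. We claim that
\begin{equation}\label{eq:double}
[X,[Y,Z]]=2\langle X,Y\rangle Z-2\langle X,Z\rangle Y,
\end{equation}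
the analogue of the formula for the double cross product in $\mathbb R^3$. Indeed, the left side is $(XYZ-YZX)+(ZYX-XZY)$. Substituting $ZX=\langle X,Z\rangle-XZ$ in the first bracket gives $(XY+YX)Z-\langle X,Z\rangle Y$, and substituting $XZ=\langle X,Z\rangle-ZX$ in the second gives $Z(YX+XY)-\langle X,Z\rangle Y$.

In the language of cross products, $[X,Y]$ and $[X,Z]$ are orthogonal to $X$, so their bracket is parallel to $X$ and commutes with it. This is the identity we need. Throughout the paper,
\[
A=\operatorname{ad}\xi_1,\qquad B=\operatorname{ad}\xi_2,\qquad w=[\xi_1,[[\xi_1,\xi_2],[\xi_1,\xi_3]]]=A\,[A,B]\,A\,\xi_3\in L_5,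
\]
where $\operatorname{ad}s$ is the operator $t\mapsto[s,t]$, and $\operatorname{ad}[s,s']=[\operatorname{ad}s,\operatorname{ad}s']$ by the Jacobi identity. The element $w$ needs three letters; this is where the hypothesis $n\ge3$ enters.

\begin{lemma}\label{lem:w}
For traceless $2\times2$ matrices over a commutative $\mathbb Q$-algebra, $[X,[[X,Y],[X,Z]]]=0$; thus $w\in I_5$. Moreover $w\ne0$ and $[\xi_2,w]\ne0$.
\end{lemma}

\begin{proof}
We have $\langle X,[X,Y]\rangle=\operatorname{tr}(XXY)-\operatorname{tr}(XYX)=0$ and likewise $\langle X,[X,Z]\rangle=0$. Formula \eqref{eq:double}, with $[X,Y]$ and $[X,Z]$ in place of $Y$ and $Z$, gives the identity.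

For $t\in\hat T$ let $t'$ be the sum of the terms of $t$ whose word ends in $\xi_3$. For $i=1,2$ we have $[\xi_i,t]'=\xi_it'$, because the words of $t\xi_i$ end in $\xi_i$. Starting from $\xi_3'=\xi_3$ we get $w'=\xi_1[\xi_1,\xi_2]\xi_1\xi_3\ne0$ and $[\xi_2,w]'=\xi_2w'\neq0$.
\end{proof}

These facts suffice for a counterexample when a fourth generator is available.

\begin{example}\label{ex:first}
Let $n\ge4$ and $k=5$. Let $u_0=[x_1,[[x_1,x_2],[x_1,x_3]]]$, and let $\sigma$ send $x_4$ to $x_4u_0$ and fix the other generators. Since $u_0$ does not involve $x_4$, the map $x_4\mapsto x_4u_0^{-1}$ is inverse to $\sigma$, so $\sigma$ is an automorphism. By \eqref{eq:lead}, $\lambda_5(u_0)=w\ne0$. Hence $u_0\notin\Gamma_6$ and $\sigma\notin\mathcal A_n(5)$. Now put $S_i=M(x_i)-\mathrm{Id}$, a matrix with entries in $J$. Applying \eqref{eq:commG} from the inside out,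
\begin{align*}
M([x_1,x_i])-\mathrm{Id}&\equiv[S_1,S_i]&&\bmod J^3\quad(i=2,3),\\
M([[x_1,x_2],[x_1,x_3]])-\mathrm{Id}&\equiv[[S_1,S_2],[S_1,S_3]]&&\bmod J^5,\\
M(u_0)-\mathrm{Id}&\equiv[S_1,[[S_1,S_2],[S_1,S_3]]]&&\bmod J^6.
\end{align*}
Scalar matrices drop out of commutators, so we may replace each $S_i$ by the traceless matrix $S_i-\frac12\operatorname{tr}(S_i)\,\mathrm{Id}$. By Lemma~\ref{lem:w} the last right side is $0$. Thus $u_0\in G_6$ and $\sigma\in\mathcal D_n(5)\setminus\mathcal A_n(5)$.
\end{example}

The example uses only leading terms, and it uses a spare generator. For $k\ge6$ we must control $M(u)$ beyond its leading term; this is the role of Theorem~\ref{thm:descr}. For $n=3$ we must find other automorphisms. Before turning to these tasks we check that $5$ is the first degree in which an identity occurs.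

\begin{lemma}\label{lem:low}
$I_j=0$ for $j\le4$.
\end{lemma}

\begin{proof}
We show that in any number of variables there is no nonzero homogeneous identity $f$ of degree $j\le4$. Suppose there is one. If $j<4$ and $\eta$ is a new variable, then $[\eta,f]$ is an identity of degree $j+1$, and it is nonzero since its terms beginning with $\eta$ form $\eta f$. So let $j=4$. Scaling the variables independently shows that the multihomogeneous components of an identity are identities, so let $f$ have degree $d_i$ in $\xi_i$. Replace each $\xi_i$ by a sum of $d_i$ new variables and let $g$ be the multilinear component of the result. Then $g$ is an identity, and $g\ne0$ because setting the new variables back equal to the $\xi_i$ turns $g$ into $\prod_id_i!\cdot f$.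

Call the four variables of $g$ again $\xi_1,\dots,\xi_4$. By antisymmetry a multilinear bracket is, up to sign, a product of operators $\operatorname{ad}\beta$ applied to $\xi_4$, with brackets $\beta$ in $\xi_1,\xi_2,\xi_3$; expanding each $\operatorname{ad}\beta$ we get $g=\sum c_{abc}[\xi_a,[\xi_b,[\xi_c,\xi_4]]]$, the sum over the orderings $(a,b,c)$ of $\{1,2,3\}$. By \eqref{eq:double},
\[
g(X_1,X_2,X_3,V)=2\sum c_{abc}\bigl(\langle X_b,X_c\rangle[X_a,V]-\langle X_b,V\rangle[X_a,X_c]\bigr).
\]
Let $U_1=\left(\begin{smallmatrix}1&0\\0&-1\end{smallmatrix}\right)$, $U_2=\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$, $U_3=\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$. They are pairwise orthogonal, $\langle U_i,U_i\rangle=\pm2$, and no two of them commute. First take $X_i=U_i$ and $V=U_b$. Only the two orderings with middle index $b$ contribute, and they give $(c_{abc}-c_{cba})[U_a,U_c]=0$. So $c_{abc}=c_{cba}=:m_b$ depends only on the middle index. The terms $\langle X_b,V\rangle[X_a,X_c]$ now cancel in pairs, and $g$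 becomes $2\sum_a(m_b+m_c)\langle X_b,X_c\rangle[X_a,V]$ with $\{b,c\}=\{1,2,3\}\setminus\{a\}$. Fix $a$ and take $X_a=U_2$, $X_b=X_c=V=U_1$. Only the term of index $a$ survives, and $m_b+m_c=0$. This holds for all three pairs, so $m_1=m_2=m_3=0$ and $g=0$, a contradiction.
\end{proof}

\section{Exponential coordinates at the trivial representation}\label{sec:exp}

We want to read off membership in $G_k$ from the whole Lie series $\lambda(u)$. The matrices $M(x_l)-\mathrm{Id}$ are not suited to this: they are traceless only modulo $J^2$, and their $4n$ entries satisfy relations. The remedy is to write $M(x_l)=\exp(Y_l)$ with $Y_l$ traceless. Then $M(u)$ becomes the exponential of $\lambda(u)$ evaluated at the $Y_l$, and the entries of the $Y_l$ are free coordinates. This requires a completion.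

Let $P=\mathbb Q[[p_l,q_l,r_l:1\le l\le n]]$ with maximal ideal $\mathfrak m$, and let
\[
Y_l=\begin{pmatrix}p_l&q_l\\r_l&-p_l\end{pmatrix}
\]
be the generic traceless matrices. Since $\det\exp(Y_l)=\exp(\operatorname{tr}Y_l)=1$, the universal property of $\mathfrak R$ gives an algebra map $\theta\colon\mathfrak R\to P$ with $\theta(M(x_l))=\exp(Y_l)$, where $\theta$ is applied to matrices entry by entry.

\begin{lemma}\label{lem:theta}
$J^k=\theta^{-1}(\mathfrak m^k)$ for all $k\ge1$.
\end{lemma}

\begin{proof}
Let $S_l=M(x_l)-\mathrm{Id}$, with entries $s^{(l)}_{11},s^{(l)}_{12},s^{(l)}_{21},s^{(l)}_{22}$. These $4n$ elements generate $J$ as an ideal: modulo the ideal they generate, every $M(x_l)$, hence every $M(x)$, is the identity matrix. As $\theta(S_l)=\exp(Y_l)-\mathrm{Id}$ has entries in $\mathfrak m$, we get $\theta(J^j)\subset\mathfrak m^j$ and linear maps $\theta_j\colon J^j/J^{j+1}\to\mathfrak m^j/\mathfrak m^{j+1}$ for $j\ge0$, where $J^0=\mathfrak R$ and $\mathfrak m^0=P$.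

The relation $1=\det(\mathrm{Id}+S_l)=1+\operatorname{tr}S_l+\det S_l$ gives $s^{(l)}_{11}+s^{(l)}_{22}=-\det S_l\in J^2$; this is where the determinant relation is used. Since $\mathfrak R/J=\mathbb Q$, the space $J^j/J^{j+1}$ is spanned over $\mathbb Q$ by the monomials of degree $j$ in the $3n$ elements $s^{(l)}_{11},s^{(l)}_{12},s^{(l)}_{21}$. Since $\theta(S_l)\equiv Y_l\bmod\mathfrak m^2$, the map $\theta_j$ sends these monomials to the corresponding monomials in $p_l,q_l,r_l$, which form a basis of $\mathfrak m^j/\mathfrak m^{j+1}$. A linear map that sends a spanning family bijectively onto a basis is an isomorphism. So every $\theta_j$ is injective. If $f\in\mathfrak R\setminus J^k$, take the $j<k$ with $f\in J^j\setminus J^{j+1}$; then $\theta(f)\notin\mathfrak m^{j+1}\supset\mathfrak m^k$.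
\end{proof}

Let $\mathrm{ev}\colon\hat T\to M_2(P)$ be the continuous algebra map with $\xi_l\mapsto Y_l$. It sends an element of degree $j$ to a matrix whose entries are homogeneous polynomials of degree $j$. For $f\in L$ the entries of $\mathrm{ev}(f)$ are polynomials whose values at rational points are the entries of $f(X_1,\dots,X_n)$, and a rational polynomial vanishing on $\mathbb Q^{3n}$ is zero. Hence $I=\ker(\mathrm{ev}|_L)$, which shows that $I$ is a graded ideal with $I_j=\ker(\mathrm{ev}|_{L_j})$.

\begin{lemma}\label{lem:G}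
Let $u\in F_n$ and $k\ge1$. Then $u\in G_k$ if and only if $\lambda_j(u)\in I_j$ for all $j<k$.
\end{lemma}

\begin{proof}
The homomorphisms $u\mapsto\theta(M(u))$ and $u\mapsto\mathrm{ev}(\mu(u))$ from $F_n$ to $\mathrm{GL}_2(P)$ both send $x_l$ to $\exp(Y_l)$, so they are equal. By continuity $\mathrm{ev}(\mu(u))=\exp(Z)$ with $Z=\mathrm{ev}(\lambda(u))\in M_2(\mathfrak m)$. By Lemma~\ref{lem:theta}, $u\in G_k$ if and only if $\exp(Z)\equiv\mathrm{Id}\bmod\mathfrak m^k$. The matrices $Z$ and $\exp(Z)-\mathrm{Id}$ have the same term of lowest degree, so this holds if and only if $Z\equiv0\bmod\mathfrak m^k$. The degree-$j$ part of $Z$ is $\mathrm{ev}(\lambda_j(u))$.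
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:descr}]
Combine Lemma~\ref{lem:reduce} with Lemma~\ref{lem:G} for $G_{k+1}$.
\end{proof}

\begin{corollary}\label{cor:low}
$\mathcal A_n(k)=\mathcal D_n(k)$ for $1\le k\le4$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:low}, for $k\le4$ the condition in Theorem~\ref{thm:descr} says that $\lambda_j(x_i^{-1}\sigma(x_i))=0$ for all $i$ and $j\le k$, which is the condition for $\sigma\in\mathcal A_n(k)$.
\end{proof}

\section{The filtrations are not cofinal}\label{sec:cofinal}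

We need elements that lie arbitrarily deep in the filtration $G_m$ and stay outside $\Gamma_6$. The commutator $u_0$ of Example~\ref{ex:first} has $\lambda(u_0)=w+(\text{terms of degree}\ge6)$, and there is no reason for the higher terms to be identities. By Lemma~\ref{lem:G} it is enough to remove them up to a given degree. We do so one degree at a time. The terms have rational coefficients, while Lemma~\ref{lem:realize} realizes only a multiple of a given term, so we pass to a power at each step. The resulting element must depend on $m$, since $\bigcap_mG_m=1$ by the injectivity of $M$ and $\bigcap_mJ^m=0$.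

\begin{lemma}\label{lem:u}
For every $m\ge6$ there are an integer $N\ge1$ and $u\in\langle x_1,x_2,x_3\rangle$ with $\lambda(u)\equiv Nw\bmod\hat L_{\ge m}$. For such $u$ and every integer $j\neq0$ we have $u^j\in\Gamma_5\cap G_m$, $\lambda_5(u^j)=jNw$, and $u^j\notin\Gamma_6$.
\end{lemma}

\begin{proof}
We use induction on $m$. For $m=6$ take $u=u_0$ and $N=1$. Let $u,N$ be given for $m$. The term $\lambda_m(u)$ involves only $\xi_1,\xi_2,\xi_3$, so Lemma~\ref{lem:realize} gives $N'\ge1$ and $v\in\Gamma_m\cap\langle x_1,x_2,x_3\rangle$ with $\lambda_m(v)=-N'\lambda_m(u)$. By \eqref{eq:bch}, modulo $\hat L_{\ge m+1}$,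
\[
\lambda(u^{N'}v)\equiv N'\lambda(u)+\lambda(v)\equiv N'Nw+N'\lambda_m(u)+\lambda_m(v)=N'Nw .
\]
So $u^{N'}v$ and $N'N$ work for $m+1$.

In degrees below $m$ the only nonzero part of $\lambda(u^j)=j\lambda(u)$ is $jNw$, which has degree $5$, lies in $I_5$ and is nonzero by Lemma~\ref{lem:w}. Now apply \eqref{eq:magnus} and Lemma~\ref{lem:G}.
\end{proof}

There are two ways to turn $u$ into an automorphism. Conjugation by $u$ is always available; it replaces $u$ by commutators $[x_i^{-1},u]$ and so shifts the degree by one in both filtrations. Multiplying a generator by $u$ causes no shift, but it needs a generator that $u$ does not involve.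

\begin{proposition}\label{prop:inner}
Let $n\ge3$, $m\ge6$, let $u$ be as in Lemma~\ref{lem:u}, and let $\iota(x)=uxu^{-1}$. Then $\iota\in\mathcal D_n(m)$, and $\iota^j\notin\mathcal A_n(6)$ for every integer $j\ne0$.
\end{proposition}

\begin{proof}
We have $x^{-1}\iota^j(x)=x^{-1}u^jxu^{-j}=[x^{-1},u^j]$. For $j=1$ this lies in $[G_1,G_m]\subset G_{m+1}$ by \eqref{eq:commG}, so $\iota\in\mathcal D_n(m)$ by Lemma~\ref{lem:reduce}. For $j\ne0$, formula \eqref{eq:lead} and Lemma~\ref{lem:w} give
\[
\lambda_6([x_2^{-1},u^j])=[-\xi_2,jNw]=-jN[\xi_2,w]\ne0 .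
\]
So $x_2^{-1}\iota^j(x_2)\notin\Gamma_7$ by \eqref{eq:magnus}, and $\iota^j\notin\mathcal A_n(6)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cofinal}]
The filtration $\mathcal D_n$ is descending, so it suffices to treat $m\ge6$ in the first statement and $m\ge5$ in the second. The first statement is then Proposition~\ref{prop:inner}. For the second let $n\ge4$, take $u$ from Lemma~\ref{lem:u} with $m+1$ in place of $m$, and let $\sigma(x_4)=x_4u$ and $\sigma(x_i)=x_i$ for $i\ne4$. This is an automorphism because $u\in\langle x_1,x_2,x_3\rangle$. Since $x_4^{-1}\sigma(x_4)=u\in G_{m+1}\setminus\Gamma_6$, Lemma~\ref{lem:reduce} gives $\sigma\in\mathcal D_n(m)\setminus\mathcal A_n(5)$.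
\end{proof}

\section{The case $k=5$}\label{sec:five}

The inner automorphisms of Proposition~\ref{prop:inner} lie in $\mathcal A_n(5)$, because $u\in\Gamma_5$, so they say nothing about $k=5$. For $n=3$ there is no spare generator either: the element $u_0$ involves $x_3$, and there is no reason for $x_3\mapsto x_3u_0$ to be an automorphism. But for $k=5$ only the leading term matters. It suffices to find $\varphi\in\mathcal A_n(4)$ that looks like $x_3\mapsto x_3u_0^N$ modulo $\Gamma_6$, for some $N\neq0$. We build $\varphi$ from commutators of evident automorphisms, and we need a calculus for their leading terms.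

\subsection*{Johnson derivations}
For $\sigma\in\operatorname{Aut}F_n$ let $\hat\sigma$ be the continuous algebra endomorphism of $\hat T$ with $\hat\sigma(\xi_i)=\lambda(\sigma(x_i))$. Then $\hat\sigma(\mu(x_i))=\mu(\sigma(x_i))$, hence $\hat\sigma\circ\mu=\mu\circ\sigma$ and $\hat\sigma\circ\lambda=\lambda\circ\sigma$ on $F_n$. It follows that $\widehat{\sigma\rho}(\xi_i)=\lambda(\sigma(\rho(x_i)))=\hat\sigma\hat\rho(\xi_i)$, so $\sigma\mapsto\hat\sigma$ is a homomorphism to the group of automorphisms of $\hat T$.

Say that a linear map $\Phi\colon\hat T\to\hat T$ \emph{raises order by $k$} if $\Phi(\hat T_{\ge d})\subset\hat T_{\ge d+k}$ for all $d\ge0$. Its \emph{degree-$k$ part} is the linear map on the algebra $T\subset\hat T$ of noncommutative polynomials that sends a homogeneous $t$ of degree $d$ to the degree-$(d+k)$ part of $\Phi(t)$. If $\Phi$ and $\Psi$ raise order by $k$ and $l$, then $\Phi\Psi$ raises order by $k+l$ and its degree-$(k+l)$ part is the product of the two parts. Recall that a \emph{derivation} of $T$ is a linear map $E$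 with $E(st)=E(s)t+sE(t)$. It satisfies $E[s,t]=[Es,t]+[s,Et]$, it is determined by its values on the $\xi_i$, and the commutator of two derivations is a derivation.

\begin{lemma}\label{lem:tau}
Let $k,l\ge1$.
\begin{enumerate}
\item[(a)] $\sigma\in\mathcal A_n(k)$ if and only if $\hat\sigma-1$ raises order by $k$.
\item[(b)] For $\sigma\in\mathcal A_n(k)$, the degree-$k$ part $\tau_k(\sigma)$ of $\hat\sigma-1$ is a derivation of $T$, and $\tau_k(\sigma)(\xi_i)=\lambda_{k+1}(x_i^{-1}\sigma(x_i))$.
\item[(c)] $\tau_k$ is a homomorphism from $\mathcal A_n(k)$ to the additive group of derivations of degree $k$, with kernel $\mathcal A_n(k+1)$.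
\item[(d)] If $\sigma\in\mathcal A_n(k)$ and $\rho\in\mathcal A_n(l)$, then $[\sigma,\rho]\in\mathcal A_n(k+l)$ and $\tau_{k+l}([\sigma,\rho])=[\tau_k(\sigma),\tau_l(\rho)]$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $y_i=x_i^{-1}\sigma(x_i)$, so that $\hat\sigma(\xi_i)=\log(e^{\xi_i}e^{\lambda(y_i)})$.

(a) Let $\sigma\in\mathcal A_n(k)$. Then $\lambda(y_i)\in\hat L_{\ge k+1}$, and \eqref{eq:bch} gives $\hat\sigma(\xi_i)\equiv\xi_i+\lambda_{k+1}(y_i)\bmod\hat T_{\ge k+2}$. Multiplying $d$ such expressions shows that $\hat\sigma-1$ sends a word of length $d$ into $\hat T_{\ge d+k}$, and by continuity it raises order by $k$. Conversely, if it does, then $\mu(y_i)-1=e^{-\xi_i}\,(\hat\sigma-1)(e^{\xi_i}-1)\in\hat T_{\ge k+1}$, and $y_i\in\Gamma_{k+1}$ by \eqref{eq:magnus}.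

(b) The value on $\xi_i$ was just computed. For homogeneous $s,t$, compare the terms of degree $\deg s+\deg t+k$ in $\hat\sigma(st)=\hat\sigma(s)\hat\sigma(t)=(s+\tau_k(\sigma)s+\cdots)(t+\tau_k(\sigma)t+\cdots)$.

(c) For $\sigma,\rho\in\mathcal A_n(k)$ we have $\hat\sigma\hat\rho-1=(\hat\sigma-1)+(\hat\rho-1)+(\hat\sigma-1)(\hat\rho-1)$, and the last term raises order by $2k\ge k+1$. The kernel is read off from (b) and \eqref{eq:magnus}.

(d) By \eqref{eq:comm} in the ring of linear endomorphisms of $\hat T$, we have $\widehat{[\sigma,\rho]}-1=[\hat\sigma-1,\hat\rho-1]\,\hat\sigma^{-1}\hat\rho^{-1}$. The ring commutator raises order by $k+l$ and has degree-$(k+l)$ part $[\tau_k(\sigma),\tau_l(\rho)]$. The factor $\hat\sigma^{-1}\hat\rho^{-1}$ is $1$ plus a map that raises order by $1$, by (a) for $\sigma^{-1}\rho^{-1}\in\mathcal A_n(1)$. Apply (a) again.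
\end{proof}

\subsection*{The construction}
We look for $\varphi\in\mathcal A_n(4)$ such that $\tau_4(\varphi)$ sends $\xi_3$ to a nonzero multiple of $w=A[A,B]A\xi_3$ and kills the other $\xi_i$. Conjugating $x_3$ by an element of $\langle x_1,x_2\rangle$ produces a derivation $\xi_3\mapsto(\operatorname{ad}\beta)\xi_3$ with $\beta$ a Lie element in $\xi_1,\xi_2$. In degree $3$ in $\xi_1$ and degree $1$ in $\xi_2$ such a $\beta$ is a multiple of $A^3\xi_2$, and
\[
\ell:=\operatorname{ad}(A^3\xi_2)=[A,[A,[A,B]]]=A^3B-3A^2BA+3ABA^2-BA^3 .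
\]
The two middle terms of $\ell$ are what we want:
\begin{equation}\label{eq:middle}
\ell-(A^3B-BA^3)=-3(A^2BA-ABA^2)=-3A[A,B]A .
\end{equation}
So we need a source for the operator $A^3B-BA^3$. It would arise as the commutator of the derivations $\xi_3\mapsto B\xi_3$ and $\xi_3\mapsto A^3\xi_3$. The first comes from conjugating $x_3$ by $x_2$. For the second we imitate the relation $[e_{32},e_{23}]=e_{33}-e_{22}$ between matrix units: the commutator of $\xi_3\mapsto A\xi_2$ and $\xi_2\mapsto A^2\xi_3$ sends $\xi_3$ to $A^3\xi_3$, at the price of moving $\xi_2$ as well.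

Let $c=[x_1,[x_1,[x_1,x_2]]]\in\Gamma_4$, so $\lambda_4(c)=A^3\xi_2$. In the following table unlisted generators are fixed and unlisted $\xi_i$ are sent to $0$.
\[
\begin{array}{lll}
\text{automorphism}&\text{lies in}&\text{derivation}\\ \hline
\varepsilon_1\colon x_3\mapsto x_3[x_1,x_2]&\mathcal A_n(1)&E_1\colon\xi_3\mapsto A\xi_2\\
\varepsilon_2\colon x_2\mapsto x_2[x_1,[x_1,x_3]]\quad&\mathcal A_n(2)\quad&E_2\colon\xi_2\mapsto A^2\xi_3\\
\gamma\colon x_3\mapsto x_2x_3x_2^{-1}&\mathcal A_n(1)&C\colon\xi_3\mapsto B\xi_3\\
\kappa\colon x_3\mapsto cx_3c^{-1}&\mathcal A_n(4)&K\colon\xi_3\mapsto\ell\xi_3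
\end{array}
\]
Each map multiplies or conjugates one generator by a word in the other generators, so it is an automorphism. The last two columns follow from \eqref{eq:lead} and Lemma~\ref{lem:tau}(b). For $\varepsilon_1$ and $\varepsilon_2$ the element $x_i^{-1}\sigma(x_i)$ is the displayed commutator. For $\gamma$ it is $[x_3^{-1},x_2]$, with leading term $[-\xi_3,\xi_2]=B\xi_3$. For $\kappa$ it is $[x_3^{-1},c]$, with leading term $[-\xi_3,A^3\xi_2]=\ell\xi_3$. Put
\[
\varphi=[[\varepsilon_2,\varepsilon_1],\gamma]\;\kappa^2 .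
\]

\begin{proposition}\label{prop:phi}
Let $n\ge3$. Then $\varphi\in\mathcal A_n(4)$, and $\tau_4(\varphi)$ sends $\xi_3$ to $-3w$ and $\xi_i$ to $0$ for $i\ne3$. Consequently $\varphi\in\mathcal D_n(5)$, and $\varphi^j\notin\mathcal A_n(5)$ for every integer $j\ne0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:tau}, $\varphi\in\mathcal A_n(4)$, since $2+1+1=4$, and $\tau_4(\varphi)=[\Delta,C]+2K$ with $\Delta=[E_2,E_1]$. All four derivations in the table kill $\xi_1$, so they commute with $A$. Using $E_2\xi_3=0$ and $E_1\xi_2=0$,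
\[
\Delta\xi_3=E_2(A\xi_2)=A^3\xi_3,\qquad\Delta\xi_2=-E_1(A^2\xi_3)=-A^3\xi_2,\qquad\Delta\xi_i=0\quad(i\ne2,3).
\]
Both $\Delta$ and $C$ kill $\xi_i$ for $i\ne2,3$, so $[\Delta,C]$ does. Since $C\xi_2=0$, also $[\Delta,C]\xi_2=-C\Delta\xi_2=A^3C\xi_2=0$: bracketing with $C$ removes the unwanted action on $\xi_2$. On $\xi_3$,
\begin{align*}
[\Delta,C]\xi_3&=\Delta[\xi_2,\xi_3]-C(A^3\xi_3)=[\Delta\xi_2,\xi_3]+[\xi_2,\Delta\xi_3]-A^3B\xi_3\\
&=-\ell\xi_3-(A^3B-BA^3)\xi_3 .
\end{align*}
The term $-\ell\xi_3$ is the trace left by the action of $\Delta$ on $\xi_2$, and it explains the exponent $2$ of $\kappa$. Adding $2K\xi_3=2\ell\xi_3$ and using \eqref{eq:middle},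
\[
\tau_4(\varphi)\xi_3=\bigl(\ell-(A^3B-BA^3)\bigr)\xi_3=-3A[A,B]A\,\xi_3=-3w .
\]

For each $i$ the series $\lambda(x_i^{-1}\varphi(x_i))$ lies in $\hat L_{\ge5}$, and by Lemma~\ref{lem:tau}(b) its degree-$5$ part is $0$ or $-3w$, which lies in $I_5$. Theorem~\ref{thm:descr} gives $\varphi\in\mathcal D_n(5)$. For $j\ne0$ we have $\tau_4(\varphi^j)=j\tau_4(\varphi)\ne0$ because $w\neq0$, so $\varphi^j\notin\mathcal A_n(5)$ by Lemma~\ref{lem:tau}(c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The group $\mathcal A_n(k)$ is normal in $\operatorname{Aut}F_n$ and contained in $\mathcal D_n(k)$ by Section~\ref{sec:reduce}. For $k=5$ the class of $\varphi$ in $\mathcal D_n(5)/\mathcal A_n(5)$ has infinite order by Proposition~\ref{prop:phi}. For $k\ge6$ apply Proposition~\ref{prop:inner} with $m=k$: the inner automorphism $\iota$ lies in $\mathcal D_n(k)$, and no power $\iota^j$ with $j\neq0$ lies in $\mathcal A_n(k)\subset\mathcal A_n(6)$. For $k\le4$ equality holds by Corollary~\ref{cor:low}.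
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bou}
Bourbaki, \emph{Lie}, Ch.~II, \S5.

\bibitem{MKS}
Magnus, Karrass, Solitar, \emph{Combinatorial Group Theory}, \S5.7.

\bibitem{OWR}
\emph{Topology of Arrangements and Representation Stability},
\texttt{http://\allowbreak publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3624/\allowbreak OWR\_2018\_02.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}

\end{thebibliography}
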